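\title{Stanley--Reisner rings as modules over the elementary symmetric polynomials, and barycentric subdivision}

\begin{abstract}
Let $\Delta$ be a simplicial complex of dimension $d-1$. Its Stanley--Reisner ring is a finitely generated module over $A=\Bbbk[z_1,\dots,z_d]$, with $z_j$ acting as the $j$-th elementary symmetric polynomial. The Stanley--Reisner ring of the barycentric subdivision of $\Delta$ is also a finitely generated $A$-module, with $z_j$ acting as the sum of the variables of the $j$-element faces. We prove the conjecture that these two modules have isomorphic graded Tor groups, which are given by the reduced cohomology of the rank-selected subcomplexes of the subdivision. The proof constructs a quasi-isomorphism from simplicial cochains to a Koszul complex and works over every commutative ring. The isomorphisms are natural for inclusions of subcomplexes. They can be made equivariant for a group of symmetries whose order is invertible, and an example in characteristic $2$ shows that this hypothesis is needed.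
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Bbbk$ be a commutative ring with $1$; the reader may take a field. Let $\Delta$ be a simplicial complex on $[n]=\{1,\dots,n\}$, that is, a family of subsets of $[n]$, called faces, that contains $\emptyset$ and is closed under taking subsets. We do not insist that every singleton be a face. The dimension of $\Delta$ is $\max_{F\in\Delta}|F|-1$, and we fix an integer $d\ge\dim\Delta+1$.

For $F\subseteq[n]$ put $x_F=\prod_{i\in F}x_i$. The \emph{Stanley--Reisner ring} of $\Delta$ is
\[
M=\Bbbk[\Delta]=\Bbbk[x_1,\dots,x_n]/(x_F : F\notin\Delta),\qquad \deg x_i=1 .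
\]
It is a free $\Bbbk$-module on the monomials $x^\alpha$ whose support $\{u:\alpha_u>0\}$ is a face. Let $\theta_j\in M$ be the image of the $j$-th elementary symmetric polynomial in $x_1,\dots,x_n$, so that $\theta_j=\sum_{F\in\Delta,\,|F|=j}x_F$.

The \emph{barycentric subdivision} $\operatorname{Sd}\Delta$ has the nonempty faces of $\Delta$ as vertices and the chains $F_1\subsetneq\dots\subsetneq F_k$ as simplices. Its Stanley--Reisner ring $N=\Bbbk[\operatorname{Sd}\Delta]$ has one variable $y_F$ for each nonempty face, with $y_Fy_{F'}=0$ when $F$ and $F'$ are incomparable. It is free on the monomials $y_{F_1}\cdots y_{F_k}$ with $F_1\supseteq\dots\supseteq F_k$, that is, on the \emph{multichains} of nonempty faces. Give the vertex $F$ the \emph{color} $|F|\in[d]$; the vertices of a simplex have distinct colors. The \emph{colorful parameters} are $\gamma_j=\sum_{F\in\Delta,\,|F|=j}y_F$. For $S\subseteq[d]$, let $\operatorname{Sd}_S\Delta$ be the subcomplex of chains all of whose members have size in $S$.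

Let $A=\Bbbk[z_1,\dots,z_d]$ act on $M$ by $z_j\mapsto\theta_j$ and on $N$ by $z_j\mapsto\gamma_j$. With $\deg z_j=j$ and $\deg y_F=|F|$, both are $\mathbb{N}$-graded $A$-modules. The module $N$ has a finer grading by $\mathbb{N}^d$, with $\deg y_F=\epsilon_{|F|}$ and $\deg z_j=\epsilon_j$ for the standard basis $\epsilon_1,\dots,\epsilon_d$; the $\mathbb{N}$-grading is obtained from it by $\epsilon_j\mapsto j$. No such refinement is visible on $M$. Both modules are finitely generated. Indeed, each $x_i$ is a root of $\prod_u(T-x_u)=\sum_j(-1)^j\theta_jT^{n-j}$ (with $\theta_0=1$), where $\theta_j=0$ for $j>d$; and $y_F^2=\gamma_{|F|}y_F$, because distinct faces of the same size are incomparable. Over a field and for $d=\dim\Delta+1$, which is the Krull dimension of both rings, the $\theta_j$ and the $\gamma_j$ are homogeneous systems of parameters.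

The two modules have the same size. For $\alpha\in\mathbb{N}^n$, the \emph{level sets} $L_t=\{u:\alpha_u\ge t\}$, $1\le t\le\max\alpha$, satisfy $L_1\supseteq L_2\supseteq\cdots$ and $x^\alpha=\prod_tx_{L_t}$, and $L_1$ is the support. Conversely, if $F_1\supseteq\dots\supseteq F_k$ are nonempty, then $u$ lies in at least $t$ of the $F_i$ exactly when $u\in F_t$, so the level sets of $x_{F_1}\cdots x_{F_k}$ are the $F_t$. Hence
\begin{equation}\label{eq:phi}
\varphi\colon N\to M,\qquad y_{F_1}\cdots y_{F_k}\mapsto x_{F_1}\cdots x_{F_k}\quad(F_1\supseteq\dots\supseteq F_k),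
\end{equation}
is a degree-preserving bijection of bases. It even sends $\gamma_j$ to $\theta_j$. It is not $A$-linear: if $\Delta$ is the edge $\{1,2\}$, then $\gamma_1y_{\{1\}}=y_{\{1\}}^2$ maps to $x_1^2$, while $\theta_1x_1=x_1^2+x_1x_2$.

Over a field, $\dim\operatorname{Tor}_i^A(M,\Bbbk)_j$ is the number of generators of degree $j$ in the $i$-th term of the minimal graded free resolution of $M$, and
\[
\sum_{i,j}(-1)^i\dim\operatorname{Tor}^A_i(M,\Bbbk)_j\,t^j=\operatorname{Hilb}(M,t)\prod_{j=1}^d(1-t^j).
\]
By \eqref{eq:phi} these alternating sums agree for $M$ and $N$, and if both modules are free over $A$ then all the numbers agree. It is natural to ask whether they agree in general. On the side of $N$ the answer is topological: the colorful Hochster formula (Proposition~\ref{prop:hochster}) expresses $\operatorname{Tor}^A(N,\Bbbk)$ through the cohomology of the complexes $\operatorname{Sd}_S\Delta$. The conjecture in \cite{conjecture} asserts that, over a field and for $d=\dim\Delta+1$, the same formula computes $\operatorname{Tor}^A(M,\Bbbk)$. We prove it, in a chain-level form. Write $\Sigma(S)=\sum_{s\in S}s$,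 let $\widetilde C^\bullet$ and $\widetilde H^\bullet$ denote augmented simplicial cochains and reduced cohomology, and let $K(M)$ be the Koszul complex of $\theta_1,\dots,\theta_d$ on $M$; these are recalled in Section~\ref{sec:koszul}.

\begin{theorem}\label{thm:main}
Let $\Bbbk$ be a commutative ring with $1$, let $\Delta$ be a simplicial complex on $[n]$, and let $d\ge\dim\Delta+1$. There is a chain map
\[
\Phi\colon\bigoplus_{S\subseteq[d]}\widetilde C^\bullet(\operatorname{Sd}_S\Delta;\Bbbk)\longrightarrow K(M)
\]
that sends $\widetilde C^{|S|-i-1}(\operatorname{Sd}_S\Delta;\Bbbk)$ into homological degree $i$ and internal degree $\Sigma(S)$, and that is a quasi-isomorphism. Hence, for all $i$ and $j$,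
\[
\operatorname{Tor}_i^A(\Bbbk[\Delta],\Bbbk)_j\;\cong\bigoplus_{S\subseteq[d],\ \Sigma(S)=j}\widetilde H^{|S|-i-1}(\operatorname{Sd}_S\Delta;\Bbbk)\;\cong\;\operatorname{Tor}_i^A(\Bbbk[\operatorname{Sd}\Delta],\Bbbk)_j .
\]
\end{theorem}

\begin{example}\label{ex:numbers}
Let $\Delta$ be the full triangle $2^{[3]}$, let $d=3$, and let $\Bbbk$ be a field. Then $M=\Bbbk[x_1,x_2,x_3]$ is free over the ring of symmetric polynomials, so only $\operatorname{Tor}_0$ is nonzero, with Hilbert series $(1-t)(1-t^2)(1-t^3)/(1-t)^3=1+2t+2t^2+t^3$. On the topological side, $\operatorname{Sd}_\emptyset\Delta=\{\emptyset\}$ has $\widetilde H^{-1}=\Bbbk$; each of $\operatorname{Sd}_{\{1\}}\Delta$ and $\operatorname{Sd}_{\{2\}}\Delta$ consists of three points and has $\widetilde H^0=\Bbbk^2$; the complex $\operatorname{Sd}_{\{1,2\}}\Delta$ is a hexagon with $\widetilde H^1=\Bbbk$; and for $3\in S$ the complex is a cone. The four contributions lie in degrees $0,1,2,3$, all with $i=0$.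
\end{example}

The proof has two halves. A filtration of $K(M)$ by a quadratic weight has the Koszul complex of $N$ as its associated graded complex (Section~\ref{sec:filtration}); this alone bounds the Tor groups of $M$ by those of $N$. To exclude cancellation we lift the cochain description of $\operatorname{Tor}^A(N,\Bbbk)$ to $M$. The obstruction comes from products $x_Fx_{F'}$ of incomparable faces, which vanish in $N$ but not in $M$; it is removed by a chain retraction (Section~\ref{sec:retraction}) whose existence rests on a vanishing theorem for rank selections of Boolean lattices. Section~\ref{sec:triangle} shows the construction on the triangle, Section~\ref{sec:proof} completes the proof, and Section~\ref{sec:symmetry} treats naturality and group actions.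

\section{Koszul complexes and colored cochains}\label{sec:koszul}

\subsection*{The Koszul complex}
Let $\Lambda$ be the exterior algebra over $\Bbbk$ on $e_1,\dots,e_d$, with basis $e_B=e_{b_1}\wedge\dots\wedge e_{b_m}$ for $B=\{b_1<\dots<b_m\}\subseteq[d]$. The \emph{contraction} $\iota_j$ is defined by $\iota_{b_k}e_B=(-1)^{k-1}e_{B\setminus b_k}$ and $\iota_je_B=0$ for $j\notin B$. The contractions anticommute and square to zero, and $\iota_i(e_j\wedge w)=\delta_{ij}w-e_j\wedge\iota_iw$. For an $A$-module $P$ put
\[
K(P)=P\otimes_\Bbbk\Lambda,\qquad \partial(p\,e_B)=\sum_{j}(z_jp)\,\iota_je_B,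
\]
with $p\,e_B$ in homological degree $|B|$. Since $z_1,\dots,z_d$ is a regular sequence, $K(A)$ is a free resolution of $\Bbbk=A/(z_1,\dots,z_d)$, so $H_i(K(P))=\operatorname{Tor}_i^A(P,\Bbbk)$. With $\deg e_j=j$ the differential preserves the internal degree, and the identification respects it. For $P=N$ the same holds for the fine grading, with $\deg e_j=\epsilon_j$; we write $K(N)_{\mathbf a}$ for the strand of degree $\mathbf a\in\mathbb{N}^d$.

\subsection*{Colored complexes}
Every simplicial complex whose chains we use is \emph{colored}: its vertices carry positive integer colors, distinct within each simplex. We write $T(\sigma)$ for the color set of a simplex $\sigma$, so $\dim\sigma=|T(\sigma)|-1$, and we orient $\sigma=[v_0,\dots,v_k]$ by increasing color, with $\partial\sigma=\sum_i(-1)^i[v_0,\dots,\widehat{v_i},\dots,v_k]$. Chains and cochains are augmented: the empty simplex spans degree $-1$. Cochains are $\Bbbk$-linear forms on chains with coefficients in $\Bbbk$, and $\delta c=c\circ\partial$. For a set $T$ of integers put $\operatorname{sgn}(j,T)=(-1)^{\#\{t\in T:\,t<j\}}$. The cochain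 $1_\sigma$ dual to a simplex $\sigma$ with color set $T$ satisfies
\begin{equation}\label{eq:delta}
\delta 1_\sigma=\sum_v\operatorname{sgn}(\operatorname{color}(v),T)\,1_{\sigma\cup v},
\end{equation}
the sum being over the vertices $v\notin\sigma$ such that $\sigma\cup v$ is a simplex.

The signs in \eqref{eq:delta} count the colors already used, while the signs of $\iota_j$ count the colors not yet used. To match them we change the signs of the basis of $\Lambda$. For $T=\{t_1<\dots<t_k\}\subseteq S\subseteq[d]$ put $E^S_T=\iota_{t_1}\cdots\iota_{t_k}e_S=\pm e_{S\setminus T}$. Moving $\iota_j$ past the $\iota_t$ with $t<j$ gives $\iota_jE^S_T=\operatorname{sgn}(j,T)E^S_{T\cup j}$ for $j\in S\setminus T$, and $\iota_jE^S_T=0$ for all other $j$. So for every $A$-module $P$ and $p\in P$,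
\begin{equation}\label{eq:koszulE}
\partial(p\,E^S_T)=\sum_{j\in S\setminus T}\operatorname{sgn}(j,T)\,(z_jp)\,E^S_{T\cup j}.
\end{equation}

\subsection*{The subdivided side}
Let $C=\bigoplus_{S\subseteq[d]}C_S$ with $C_S=\widetilde C^\bullet(\operatorname{Sd}_S\Delta;\Bbbk)$. We place $\widetilde C^{|S|-i-1}(\operatorname{Sd}_S\Delta;\Bbbk)$ in homological degree $i$ and internal degree $\Sigma(S)$, so that $\delta$ lowers the homological degree by one. Put $\epsilon_S=\sum_{s\in S}\epsilon_s$ and $y_\sigma=\prod_{F\in\sigma}y_F$, and define
\begin{equation}\label{eq:phi0}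
\Phi_0\colon C\to K(N),\qquad 1_\sigma\in C_S\ \longmapsto\ y_\sigma E^S_{T(\sigma)} .
\end{equation}
For a field, the statement on Tor in the next proposition is the known colorful Hochster formula. We give the proof because the map $\Phi_0$ is the model for $\Phi$.

\begin{proposition}\label{prop:hochster}
The map $\Phi_0$ restricts to an isomorphism of complexes $C_S\to K(N)_{\epsilon_S}$ for each $S\subseteq[d]$, and $K(N)_{\mathbf a}$ is acyclic for $\mathbf a\notin\{0,1\}^d$. Thus $\Phi_0$ is a quasi-isomorphism, $\operatorname{Tor}_i^A(N,\Bbbk)_{\epsilon_S}\cong\widetilde H^{|S|-i-1}(\operatorname{Sd}_S\Delta;\Bbbk)$, and $\operatorname{Tor}_i^A(N,\Bbbk)_{\mathbf a}=0$ for $\mathbf a\notin\{0,1\}^d$.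
\end{proposition}

\begin{proof}
A monomial of $N$ of degree $\epsilon_T$ is $y_\sigma$ for a chain $\sigma$ with color set $T$. So $K(N)_{\epsilon_S}$ has the basis $y_\sigma e_{S\setminus T(\sigma)}$, $\sigma\in\operatorname{Sd}_S\Delta$, and $\Phi_0$ maps $C_S$ bijectively onto it. For $j\in S\setminus T(\sigma)$, the product $\gamma_jy_\sigma$ is the sum of $y_{\sigma\cup F}$ over the faces $F$ of size $j$ with $\sigma\cup F$ a chain. Comparing \eqref{eq:koszulE} with \eqref{eq:delta} gives $\partial\Phi_0(1_\sigma)=\Phi_0(\delta1_\sigma)$.

Now let $a_j\ge2$. First, if $b_j\ge1$ then $\gamma_j\colon N_{\mathbf b}\to N_{\mathbf b+\epsilon_j}$ is bijective. A multichain of degree $\mathbf b$ contains exactly one face $F$ of size $j$, with multiplicity $b_j$, because comparable faces of equal size coincide. Every other face of size $j$ is incomparable with $F$, so $\gamma_j$ multiplies the monomial by $y_F$. Removing one copy of the face of size $j$ is the inverse map on bases.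

Let $K'\subseteq K(N)$ be the subcomplex spanned by the $N e_B$ with $j\notin B$. The coefficients that occur in $K'_{\mathbf a-\epsilon_j}$ lie in pieces $N_{\mathbf b}$ with $b_j=a_j-1\ge1$, so $\gamma_j\colon K'_{\mathbf a-\epsilon_j}\to K'_{\mathbf a}$ is an isomorphism of complexes. Every element of $K(N)_{\mathbf a}$ is uniquely $u+e_j\wedge w$ with $u\in K'_{\mathbf a}$ and $w\in K'_{\mathbf a-\epsilon_j}$, and $\partial(u+e_j\wedge w)=(\partial u+\gamma_jw)-e_j\wedge\partial w$. Put $h(u+e_j\wedge w)=e_j\wedge\gamma_j^{-1}u$. Then
\[
\partial h(u+e_j\wedge w)=u-e_j\wedge\gamma_j^{-1}\partial u,\qquad h\partial(u+e_j\wedge w)=e_j\wedge\gamma_j^{-1}\partial u+e_j\wedge w .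
\]
So $\partial h+h\partial$ is the identity and $K(N)_{\mathbf a}$ is acyclic.
\end{proof}

\section{The triangle}\label{sec:triangle}

The first attempt at $\Phi$ replaces $y$ by $x$ in \eqref{eq:phi0}. It can fail only through a nonzero product $x_Fx_{F'}$ of incomparable faces of different sizes. The smallest such product is $x_1\cdot x_2x_3$, so the smallest case is $\Delta=2^{[3]}$ with $S=\{1,2\}$. We abbreviate $\{1\}$ to $1$, $\{1,2\}$ to $12$, and so on, when they are faces. The complex $\operatorname{Sd}_S\Delta$ is the hexagon $1,12,2,23,3,13$ of Figure~\ref{fig:hexagon}.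

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\coordinate (a) at (90:1); \coordinate (ab) at (30:1); \coordinate (b) at (-30:1);
\coordinate (bc) at (-90:1); \coordinate (c) at (-150:1); \coordinate (ac) at (150:1);
\draw (bc)--(c)--(ac)--(a);
\draw[line width=1.6pt] (a)--(ab)--(b)--(bc);
\draw[dashed] (a)--(bc); \draw[dashed] (b)--(ac); \draw[dashed] (c)--(ab);
\foreach \p in {a,b,c} \fill (\p) circle (1.8pt);
\foreach \p in {ab,bc,ac} \draw[fill=white] (\p) circle (1.8pt);
\node at (90:1.22) {$1$}; \node at (30:1.27) {$12$}; \node at (-30:1.22) {$2$};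
\node at (-90:1.22) {$23$}; \node at (-150:1.22) {$3$}; \node at (150:1.27) {$13$};
\end{tikzpicture}
\caption{The one- and two-element subsets of $\{1,2,3\}$. Solid edges join comparable sets and form a hexagon. Dashed diagonals join incomparable sets of different sizes. The retraction $r$ fixes the hexagon and sends each diagonal to one of the two paths of length three between its ends; the thick path is the image chosen for the diagonal from $1$ to $23$.}
\label{fig:hexagon}
\end{figure}

Here $E^S_\emptyset=e_1\wedge e_2$, $E^S_{\{1\}}=e_2$, $E^S_{\{2\}}=-e_1$ and $E^S_{S}=-1$, so the first attempt is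
\[
1_\emptyset\mapsto e_1\wedge e_2,\qquad 1_{[i]}\mapsto x_ie_2,\qquad 1_{[F]}\mapsto-x_Fe_1,\qquad 1_{[i,F]}\mapsto-x_ix_F .
\]
It commutes with the differentials on $1_\emptyset$, since $\partial(e_1\wedge e_2)=\theta_1e_2-\theta_2e_1$. At the vertex $1$, the coboundary $\delta1_{[1]}=-1_{[1,12]}-1_{[1,13]}$ maps to $x_1^2x_2+x_1^2x_3$, but
\[
\partial(x_1e_2)=x_1\theta_2=x_1^2x_2+x_1^2x_3+x_1x_2x_3 .
\]
At the vertex $12$, the coboundary $1_{[1,12]}+1_{[2,12]}$ maps to $-x_1^2x_2-x_1x_2^2$, but $\partial(-x_1x_2e_1)=-x_1^2x_2-x_1x_2^2-x_1x_2x_3$. By symmetry, one copy of $x_1x_2x_3$ is missing at each of the six vertices. So we correct the map on edges,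
\[
1_{[i,F]}\mapsto-\bigl(x_ix_F+\lambda_{[i,F]}\,x_1x_2x_3\bigr),
\]
and obtain a chain map exactly when the two coefficients at each vertex add up to $1$. The solutions alternate $\lambda,1-\lambda$ around the hexagon. A solution invariant under the transposition $(1\,2)$, which exchanges the adjacent edges $[1,12]$ and $[2,12]$, needs $2\lambda=1$; this is the source of the example in characteristic $2$ in Section~\ref{sec:symmetry}.

The solutions have a geometric origin that generalizes. The missing terms are $x_1x_{23}$, $x_2x_{13}$ and $x_3x_{12}$, one for each diagonal of the hexagon. Let $X_S$ be the hexagon together with its three diagonals. On cochains of $X_S$ the first attempt, now called $\Psi$, is a chain map: for instance $\delta1_{[1]}$ acquires the term $-1_{[1,23]}$, which maps to $x_1x_2x_3$. But $X_S$ has the wrong cohomology: with $6$ vertices and $9$ edges its $\widetilde H^1$ has rank $4$, not $1$. To pass from cochains on the hexagon to cochains on $X_S$ we need a chain map $r$ in the opposite direction. Let $r$ fix the hexagon and send each diagonal to a path between its ends,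 for instance
\begin{align*}
r[1,23]&=[1,12]-[2,12]+[2,23],\\
r[2,13]&=[2,23]-[3,23]+[3,13],\\
r[3,12]&=[3,23]-[2,23]+[2,12].
\end{align*}
The composite $c\mapsto\Psi(c\circ r)$ is a chain map on cochains of the hexagon. It sends $1_{[i,F]}$ to $-(x_ix_F+\lambda_{[i,F]}x_1x_2x_3)$, where $\lambda_{[i,F]}$ is the total coefficient of $[i,F]$ in the three paths. This is $1$ for $[1,12]$, $[2,23]$, $[3,13]$ and $0$ for the other three edges: the solution $\lambda=1$.

Two facts made this work. The hexagon is connected, so $r$ exists; in general this becomes Lemma~\ref{lem:boolean}. And the correction is of a different type from the leading term: $x_1^2x_2$ has level sets of sizes $2$ and $1$, while $x_1x_2x_3$ has one level set of size $3$. The next section turns this difference into a filtration.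

\section{The weight filtration}\label{sec:filtration}

A product of squarefree monomials is brought to the form \eqref{eq:phi} by the rule $x_Fx_{F'}=x_{F\cup F'}x_{F\cap F'}$. The rule keeps the sum of the sizes and spreads them apart: with $a=|F\setminus F'|$, $b=|F'\setminus F|$, $c=|F\cap F'|$, the sum of their squares grows by $(a+b+c)^2+c^2-(a+c)^2-(b+c)^2=2ab$, which is positive exactly when $F,F'$ are incomparable. So the sum of the squared sizes detects incomparable factors. Define the \emph{weight} of a monomial with level sets $L_t$ by
\[
q(x^\alpha)=\sum_t|L_t|^2=\sum_{(u,v)\in[n]^2}\min(\alpha_u,\alpha_v);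
\]
both sides count the triples $(t,u,v)$ with $u,v\in L_t$. For example, $q(x_1^2x_2)=5$ and $q(x_1x_2x_3)=9$.

\begin{lemma}\label{lem:weight}
If $x^\alpha=x_{F_1}\cdots x_{F_k}$ with all $F_i$ nonempty, then $q(x^\alpha)\ge\sum_i|F_i|^2$, with equality if and only if the $F_i$ are pairwise comparable.
\end{lemma}

\begin{proof}
Let $I_u=\{i:u\in F_i\}$, so that $\alpha_u=|I_u|$. Counting the triples $(i,u,v)$ with $u,v\in F_i$ gives
\[
\sum_i|F_i|^2=\sum_{(u,v)}|I_u\cap I_v|\le\sum_{(u,v)}\min(|I_u|,|I_v|)=q(x^\alpha).
\]
Equality holds if and only if, for all $u,v$, one of $I_u,I_v$ contains the other. This fails if and only if there are $u,v,i,j$ with $i\in I_u\setminus I_v$ and $j\in I_v\setminus I_u$. These conditions say that $u\in F_i\setminus F_j$ and $v\in F_j\setminus F_i$, that is, $F_i$ and $F_j$ are incomparable.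
\end{proof}

For $B\subseteq[d]$ and $\mathbf a\in\mathbb{N}^d$ put $q(B)=\sum_{b\in B}b^2$ and $q(\mathbf a)=\sum_jj^2a_j$. Give the basis element $x^\alpha e_B$ of $K(M)$ the weight $q(x^\alpha)+q(B)$, and let $\mathcal{F}^pK(M)$ be the span of the basis elements of weight at least $p$. The term $q(B)$ is chosen so that trading $e_j$ for $x_F$ with $|F|=j$ never lowers the weight. Extend $\varphi$ to a $\Bbbk$-linear bijection $K(N)\to K(M)$ by $\varphi(y\,e_B)=\varphi(y)e_B$, and write $\operatorname{gr}^p=\mathcal{F}^p/\mathcal{F}^{p+1}$.

\begin{proposition}\label{prop:gr}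
Each $\mathcal{F}^pK(M)$ is a subcomplex; $\mathcal{F}^0K(M)=K(M)$, and in each internal degree $\mathcal{F}^pK(M)$ vanishes for large $p$. The map $\varphi$ induces isomorphisms of complexes
\[
\bigoplus_{q(\mathbf a)=p}K(N)_{\mathbf a}\;\longrightarrow\;\operatorname{gr}^pK(M)
\]
that preserve the homological and internal degrees.
\end{proposition}

\begin{proof}
Let $x^\alpha e_B$ be a basis element and let $L_1\supseteq\dots\supseteq L_k$ be the level sets of $\alpha$. Its boundary is the sum of the terms $x_Fx^\alpha\,\iota_je_B$ over $j\in B$ and faces $F$ of size $j$. Lemma~\ref{lem:weight}, applied to the list $L_1,\dots,L_k,F$, gives $q(x_Fx^\alpha)\ge q(x^\alpha)+j^2$, while $q(B\setminus j)=q(B)-j^2$. So each nonzero term has weight at least that of $x^\alpha e_B$, with equality if and only if $F$ is comparable with every $L_t$. This proves that $\mathcal{F}^pK(M)$ is a subcomplex. Each internal degree contains finitely many basis elements, so the filtration is finite there.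

The basis element $y_{L_1}\cdots y_{L_k}e_B$ of $K(N)$ has fine degree $\mathbf a=\sum_t\epsilon_{|L_t|}+\epsilon_B$, and $q(\mathbf a)$ is the weight of its image $x^\alpha e_B$. So the displayed map is a bijection of bases. In $\operatorname{gr}^pK(M)$ the boundary of $x^\alpha e_B$ keeps only the terms with $F$ comparable with every $L_t$. Such a term is nonzero in $M$, since the support of $x_Fx^\alpha$ is the larger of $F$ and the support of $\alpha$, and $x_Fx^\alpha=\varphi(y_Fy_{L_1}\cdots y_{L_k})$. On the other hand, $\gamma_jy_{L_1}\cdots y_{L_k}$ is the sum of $y_Fy_{L_1}\cdots y_{L_k}$ over the same faces $F$. So the two differentials correspond.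
\end{proof}

Over a field, the exact sequences $H_i(\mathcal{F}^{p+1})\to H_i(\mathcal{F}^p)\to H_i(\operatorname{gr}^p)$ give $\dim\operatorname{Tor}_i^A(M,\Bbbk)_j\le\dim\operatorname{Tor}_i^A(N,\Bbbk)_j$. Equality requires the connecting maps $H_i(\operatorname{gr}^p)\to H_{i-1}(\mathcal{F}^{p+1})$ to vanish, and degrees alone do not force this.

\begin{example}\label{ex:twotriangles}
Let $\Delta$ have the facets $123$ and $456$, and let $d=3$. In internal degree $3$ the weights are $3$, $5$ and $9$, from $\mathbf a=3\epsilon_1$, $\epsilon_1+\epsilon_2$ and $\epsilon_3$. By Propositions~\ref{prop:hochster} and~\ref{prop:gr}, $H_1(\operatorname{gr}^5)\cong\widetilde H^0(\text{two hexagons})\cong\Bbbk$ and $H_0(\mathcal{F}^6)\cong\widetilde H^0(\text{two points})\cong\Bbbk$, so a cancellation is numerically possible. A class in $H_1(\operatorname{gr}^5)$ is given by a function $c$ on the vertices of $\operatorname{Sd}_{\{1,2\}}\Delta$ that is constant on each hexagon. Its lift $\sum_ic(i)x_ie_2-\sum_{|F|=2}c(F)x_Fe_1$ has boundary $\sum(c(i)-c(F))x_ix_F$, summed over the pairs with $\{i\}\cup F\in\Delta$.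 These pairs are the edges and the diagonals of the hexagons, and both ends of each lie in one hexagon. So the lift is a cycle, and the connecting map is zero.
\end{example}

\section{Boolean lattices and the retraction}\label{sec:retraction}

For a finite set $U$ and $T\subseteq[\,|U|\,]$, let $\operatorname{Sd}_T(U)$ be the complex of chains of nonempty subsets of $U$ with sizes in $T$. It has dimension at most $|T|-1$. The hexagon is the case $|U|=3$, $T=\{1,2\}$. The following fact is standard, see for example \cite{bjorner}; we include a proof.

\begin{lemma}\label{lem:boolean}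
$\widetilde H_i(\operatorname{Sd}_T(U);\mathbb{Z})=0$ for $i<|T|-1$.
\end{lemma}

\begin{proof}
We induct on $m=|U|$. For $m=0$ the complex is $\{\emptyset\}$ and there are no chains in degrees $i<-1$. Let $m\ge1$. If $m\in T$, the complex is a cone with apex $U$, hence acyclic. If $T=[m-1]$, it is the barycentric subdivision of the boundary of the simplex on $U$, a sphere of dimension $m-2=|T|-1$.

For $T\subsetneq[m-1]$ we use descending induction on $|T|$. Pick $s\in[m-1]\setminus T$ and put $T'=T\cup\{s\}$, $Y=\operatorname{Sd}_T(U)$ and $Y'=\operatorname{Sd}_{T'}(U)$. The claim holds for $T'$, so $\widetilde H_i(Y')=0$ for $i<|T|$. A simplex of $Y'$ that is not in $Y$ contains exactly one set $F$ of size $s$, and the remaining vertices form a simplex $\rho$ of the link $\operatorname{lk}F$ of $F$ in $Y'$. Orient such a simplex with $F$ first; then $\partial[F,\rho]=\rho-[F,\partial\rho]$ with $\rho\in Y$. Hence the relative chain complex of $(Y',Y)$ is the direct sum of the augmented chain complexes of the links, shifted by one and with the sign of the differential changed: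
\[
H_{i+1}(Y',Y)\cong\bigoplus_{|F|=s}\widetilde H_i(\operatorname{lk}F).
\]
A simplex of $\operatorname{lk}F$ consists of a chain of subsets of $F$ with sizes in $T_<=\{t\in T:t<s\}$ and a chain of supersets of $F$ with sizes in $T_>=\{t\in T:t>s\}$. Removing $F$ from the supersets identifies the link with the join
\[
\operatorname{Sd}_{T_<}(F)*\operatorname{Sd}_{\{t-s:\,t\in T_>\}}(U\setminus F).
\]
Since $0<s<m$, both $F$ and $U\setminus F$ are smaller than $U$. By induction the two factors have homology only in the degrees $|T_<|-1$ and $|T_>|-1$. There are no chains above these degrees, so this homology is a group of cycles and is free. The K\"unneth formula for joins states that $\widetilde H_k(Z*Z')\cong\bigoplus_{a+b+1=k}\widetilde H_a(Z)\otimes\widetilde H_b(Z')$ when the homology of $Z$ and $Z'$ is free. So $\operatorname{lk}F$ has homology only in degree $|T_<|+|T_>|-1=|T|-1$. For $i<|T|-1$ both outer terms of the exact sequence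
\[
H_{i+1}(Y',Y)\to\widetilde H_i(Y)\to\widetilde H_i(Y')
\]
vanish, and therefore $\widetilde H_i(Y)=0$.
\end{proof}

We now add the diagonals in general. Let $X$ be the colored complex whose vertices are the nonempty subsets $F\subseteq[n]$, with color $|F|$, and whose simplices are all sets $\sigma$ of such subsets with pairwise distinct sizes. Put $U_\sigma=\bigcup_{F\in\sigma}F$; this is the support of $x_\sigma=\prod_{F\in\sigma}x_F$. For $S\subseteq[d]$ let
\[
X_S(\Delta)=\{\sigma\in X: T(\sigma)\subseteq S,\ U_\sigma\in\Delta\}.
\]
This is a subcomplex of $X$, and it records exactly the products $x_\sigma$ with colors in $S$ that are nonzero in $M$. The simplices of $X_S(\Delta)$ that are chains form $\operatorname{Sd}_S\Delta$, and those of $X$ form $\operatorname{Sd}2^{[n]}$. Since each $F\in\sigma$ lies in $U_\sigma$, we have $T(\sigma)\subseteq[\,|U_\sigma|\,]$.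

The retraction must send $X_S(\Delta)$ into $\operatorname{Sd}_S\Delta$. We ensure this by asking that $r(\sigma)$ use only subsets of $U_\sigma$, which are faces of $\Delta$, and only colors of $\sigma$, which lie in $S$. The complex of all chains of subsets of $U_\sigma$ is a cone and would make the construction immediate, but it uses forbidden colors; this is why Lemma~\ref{lem:boolean} is needed for every $T$.

\begin{definition}\label{def:carried}
A \emph{carried retraction} over $\Bbbk$ is a $\Bbbk$-linear chain map $r\colon\widetilde C_\bullet(X;\Bbbk)\to\widetilde C_\bullet(\operatorname{Sd}2^{[n]};\Bbbk)$ such that, for every simplex $\sigma\in X$ with color set $T$,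
\begin{enumerate}
\item[(i)] $r(\sigma)=\sigma$ if $\sigma$ is a chain;
\item[(ii)] $r(\sigma)\in\widetilde C_{|T|-1}(\operatorname{Sd}_T(U_\sigma);\Bbbk)$.
\end{enumerate}
\end{definition}

\begin{lemma}\label{lem:retraction}
A carried retraction exists over every $\Bbbk$. For every $\Delta$ on $[n]$ and every $S$, it restricts to a chain map $\widetilde C_\bullet(X_S(\Delta);\Bbbk)\to\widetilde C_\bullet(\operatorname{Sd}_S\Delta;\Bbbk)$.
\end{lemma}

\begin{proof}
It suffices to construct $r$ over $\mathbb{Z}$ and extend scalars. On chains, (i) defines $r$; then (ii) holds, and $\partial r(\sigma)=r(\partial\sigma)$ because every face of a chain is a chain. This covers all simplices with at most one vertex. Let $\sigma$ be a simplex that is not a chain, with color set $T$, and suppose that $r$ is constructed in lower dimensions. Each codimension-one face $\sigma'$ of $\sigma$ has $U_{\sigma'}\subseteq U_\sigma$ and $T(\sigma')\subseteq T$, so $r(\partial\sigma)\in\widetilde C_{|T|-2}(\operatorname{Sd}_T(U_\sigma))$ by (ii). It is a cycle, since $\partial r(\partial\sigma)=r(\partial\partial\sigma)=0$.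 By Lemma~\ref{lem:boolean}, $\widetilde H_{|T|-2}(\operatorname{Sd}_T(U_\sigma);\mathbb{Z})=0$. So we can choose $r(\sigma)\in\widetilde C_{|T|-1}(\operatorname{Sd}_T(U_\sigma))$ with $\partial r(\sigma)=r(\partial\sigma)$. Finally, if $\sigma\in X_S(\Delta)$, then $U_\sigma\in\Delta$ and $T\subseteq S$ give $\operatorname{Sd}_T(U_\sigma)\subseteq\operatorname{Sd}_S\Delta$.
\end{proof}

\section{Proof of the main theorem}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Fix a carried retraction $r$ over $\Bbbk$.

\emph{The chain map.} Define $\Psi_S\colon\widetilde C^\bullet(X_S(\Delta);\Bbbk)\to K(M)$ by $\Psi_S(1_\sigma)=x_\sigma E^S_{T(\sigma)}$. For $\sigma$ with color set $T$, formula \eqref{eq:koszulE} gives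
\[
\partial(x_\sigma E^S_T)=\sum_{j\in S\setminus T}\operatorname{sgn}(j,T)\sum_{F\in\Delta,\ |F|=j}x_Fx_\sigma\,E^S_{T\cup j}.
\]
The product $x_Fx_\sigma$ vanishes in $M$ unless $F\cup U_\sigma\in\Delta$, that is, unless $\sigma\cup F\in X_S(\Delta)$. By \eqref{eq:delta} the right side is $\Psi_S(\delta1_\sigma)$, so $\Psi_S$ is a chain map. By Lemma~\ref{lem:retraction}, $c\mapsto c\circ r$ is a chain map $C_S\to\widetilde C^\bullet(X_S(\Delta);\Bbbk)$. Let $\Phi$ be the composite on each summand:
\begin{equation}\label{eq:Phi}
\Phi(c)=\Psi_S(c\circ r)=\sum_{\sigma\in X_S(\Delta)}c(r(\sigma))\,x_\sigma E^S_{T(\sigma)}\qquad(c\in C_S).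
\end{equation}
A cochain of degree $k-1$ contributes only simplices with $|T(\sigma)|=k$. The term $x_\sigma E^S_T$ has homological degree $|S|-k$ and internal degree $\Sigma(T)+\Sigma(S\setminus T)=\Sigma(S)$, as the theorem requires.

\emph{The leading term.} Filter $C$ by the subcomplexes $\mathcal{F}^pC=\bigoplus_{q(S)\ge p}C_S$, so that $\operatorname{gr}^pC=\bigoplus_{q(S)=p}C_S$. By Lemma~\ref{lem:weight}, a term $x_\sigma E^S_T$ of \eqref{eq:Phi} has weight at least $q(T)+q(S\setminus T)=q(S)$, with equality if and only if $\sigma$ is a chain. Hence $\Phi(\mathcal{F}^pC)\subseteq\mathcal{F}^pK(M)$. Let $\tau\in\operatorname{Sd}_S\Delta$ and $c=1_\tau\in C_S$. For a chain $\sigma$, property (i) gives $c(r(\sigma))=1_\tau(\sigma)$, so the only chain that contributes is $\tau$, and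
\[
\Phi(1_\tau)\equiv x_\tau E^S_{T(\tau)}=\varphi(\Phi_0(1_\tau))\pmod{\mathcal{F}^{q(S)+1}K(M)}.
\]
Under the isomorphism of Proposition~\ref{prop:gr}, the map $\operatorname{gr}^p\Phi$ is therefore $\Phi_0\colon\bigoplus_{q(S)=p}C_S\to\bigoplus_{q(\mathbf a)=p}K(N)_{\mathbf a}$. This is a quasi-isomorphism by Proposition~\ref{prop:hochster}.

\emph{Conclusion.} Fix an internal degree. There $\mathcal{F}^pC$ and $\mathcal{F}^pK(M)$ vanish for large $p$. If $\mathcal{F}^{p+1}C\to\mathcal{F}^{p+1}K(M)$ is a quasi-isomorphism, then the five lemma, applied to the long exact sequences of $0\to\mathcal{F}^{p+1}\to\mathcal{F}^p\to\operatorname{gr}^p\to0$, shows that $\mathcal{F}^pC\to\mathcal{F}^pK(M)$ is one. By descending induction,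
\begin{equation}\label{eq:filteredqi}
\Phi\colon\mathcal{F}^pC\to\mathcal{F}^pK(M)\ \text{ is a quasi-isomorphism for every } p.
\end{equation}
The case $p=0$ gives the statement on $\Phi$ and the first isomorphism. The second is Proposition~\ref{prop:hochster} after the specialization $\epsilon_j\mapsto j$.
\end{proof}

\begin{remark}
The hypothesis $d\ge\dim\Delta+1$ ensures that every level set has a color in $[d]$, so that a repeated color can be contracted by the homotopy in Proposition~\ref{prop:hochster}. Without it the formula fails: for the edge $\{1,2\}$ and $d=1$ we have $\operatorname{Tor}_0^A(M,\Bbbk)=M/(x_1+x_2)\cong\Bbbk[x_1]$, which is nonzero in all degrees, while $\Sigma(S)\le1$. Nothing is assumed about $\Bbbk$, because Lemma~\ref{lem:boolean} holds over $\mathbb{Z}$ and every other step is a statement about bases.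
\end{remark}

\section{Naturality and group actions}\label{sec:symmetry}

The only choice in the construction is $r$, and it does not depend on $\Delta$.

\begin{proposition}\label{prop:natural}
Fix $n$, $d\le n$, and a carried retraction $r$. For complexes $\Delta'\subseteq\Delta$ on $[n]$ of dimension at most $d-1$, the maps $\Phi$ and $\Phi_0$ commute with the restriction of cochains from $\operatorname{Sd}_S\Delta$ to $\operatorname{Sd}_S\Delta'$ and with the maps of Koszul complexes induced by the surjections $\Bbbk[\Delta]\to\Bbbk[\Delta']$ and $\Bbbk[\operatorname{Sd}\Delta]\to\Bbbk[\operatorname{Sd}\Delta']$. Hence the isomorphisms of Theorem~\ref{thm:main} are natural for inclusions of subcomplexes.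
\end{proposition}

\begin{proof}
The first surjection kills $x_\sigma$ exactly when $U_\sigma\notin\Delta'$. So it turns \eqref{eq:Phi} into the sum over $\sigma\in X_S(\Delta')$. For these $\sigma$ the chain $r(\sigma)$ lies in $\operatorname{Sd}_S\Delta'$, so $c(r(\sigma))$ is the value of the restriction of $c$. The second surjection kills $y_\sigma$ exactly when $\sigma\notin\operatorname{Sd}\Delta'$, which is when $1_\sigma$ restricts to zero.
\end{proof}

Let $G$ be a group of permutations of $[n]$ that preserves $\Delta$. It acts on $M$ and $N$ by $gx_i=x_{g(i)}$ and $gy_F=y_{g(F)}$. The $\theta_j$ and $\gamma_j$ are invariant, so the action is $A$-linear; it extends to the Koszul complexes, fixing the $e_j$, and passes to Tor. Since $G$ preserves colors, it permutes the oriented simplices of $X$ without signs, and it acts on cochains by $(gc)(\rho)=c(g^{-1}\rho)$. Then $g1_\sigma=1_{g\sigma}$, so $\Phi_0$ is equivariant.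

\begin{proposition}\label{prop:group}
Let $\Bbbk$, $\Delta$, $d$ be as in Theorem~\ref{thm:main}, and let $G$ be a group of permutations of $[n]$ that preserves $\Delta$.
\begin{enumerate}
\item[(a)] The module $\operatorname{Tor}_i^A(\Bbbk[\Delta],\Bbbk)_j$ has a $G$-stable filtration whose associated graded module is isomorphic to $\operatorname{Tor}_i^A(\Bbbk[\operatorname{Sd}\Delta],\Bbbk)_j$ as a $\Bbbk G$-module.
\item[(b)] If $|G|$ is invertible in $\Bbbk$, then $\operatorname{Tor}_i^A(\Bbbk[\Delta],\Bbbk)_j\cong\operatorname{Tor}_i^A(\Bbbk[\operatorname{Sd}\Delta],\Bbbk)_j$ as $\Bbbk G$-modules.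
\end{enumerate}
\end{proposition}

\begin{proof}
(a) The level sets of $gx^\alpha$ are the sets $g(L_t)$. So $G$ preserves weights, the subcomplexes $\mathcal{F}^pK(M)$ are $G$-stable, and the isomorphisms of Proposition~\ref{prop:gr} are equivariant. The map $\Phi$ need not be equivariant, and we use it only to prove an injectivity. The complex $\mathcal{F}^{p+1}C$ is a direct summand of $\mathcal{F}^pC$, so the inclusion is injective on homology. By \eqref{eq:filteredqi}, $H(\mathcal{F}^{p+1}K(M))\to H(\mathcal{F}^pK(M))$ is injective too. The long exact sequence therefore breaks into short exact sequences of $\Bbbk G$-modules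
\[
0\to H_i(\mathcal{F}^{p+1}K(M))\to H_i(\mathcal{F}^pK(M))\to H_i(\operatorname{gr}^pK(M))\to0 .
\]
In internal degree $j$, the submodules $H_i(\mathcal{F}^pK(M))_j$ of $H_i(K(M))_j$ form the required filtration, and the direct sum of the quotients is $H_i(K(N))_j$.

(b) Put $\bar r=|G|^{-1}\sum_{g\in G}g\,r\,g^{-1}$. This is an equivariant chain map. For a chain $\sigma$, each $g\,r(g^{-1}\sigma)$ equals $\sigma$. For any $\sigma$ with color set $T$, the chain $r(g^{-1}\sigma)$ lies in $\operatorname{Sd}_T(g^{-1}U_\sigma)$, so $g\,r(g^{-1}\sigma)$ lies in $\operatorname{Sd}_T(U_\sigma)$. Thus $\bar r$ is a carried retraction. Define $\Phi$ with $\bar r$. Substituting $\sigma=g\rho$ in \eqref{eq:Phi},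
\[
\Phi(gc)=\sum_\sigma c(\bar r(g^{-1}\sigma))\,x_\sigma E^S_{T(\sigma)}=\sum_\rho c(\bar r(\rho))\,x_{g\rho}E^S_{T(\rho)}=g\,\Phi(c).
\]
So $\Phi$ and $\Phi_0$ are both equivariant quasi-isomorphisms out of $C$.
\end{proof}

The invertibility hypothesis in (b) cannot be dropped. Section~\ref{sec:triangle} showed that in characteristic $2$ the correction terms on a triangle cannot be chosen invariant under a transposition. For a single triangle the correction $x_1x_2x_3=\theta_3$ is a boundary and does not affect homology. With two triangles it does.

\begin{example}\label{ex:char2}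
Let $\Bbbk$ be a field of characteristic $2$, let $\Delta$ have the facets $123$ and $124$, let $d=3$, and let $G$ be generated by $g=(1\,2)$. We show that $g$ acts nontrivially on $\operatorname{Tor}_0^A(M,\Bbbk)_3$ and trivially on $\operatorname{Tor}_0^A(N,\Bbbk)_3$.

We have $\operatorname{Tor}_0^A(M,\Bbbk)=R=\Bbbk[x_1,\dots,x_4]/(x_3x_4,\theta_1,\theta_2,\theta_3)$, which is finite-dimensional because $M$ is finitely generated over $A$. Recall that $m$ homogeneous polynomials in $m$ variables over a field with a finite-dimensional quotient form a regular sequence, and that the quotient is Gorenstein: its top graded piece is a line, and multiplication into it is a perfect pairing of complementary degrees. The degrees $2,1,2,3$ give the Hilbert series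
\[
(1+t)^2(1+t+t^2)=1+3t+4t^2+3t^3+t^4 .
\]
So $R_1\times R_3\to R_4$ is a perfect pairing, and it is equivariant. On the line $R_4$ the element $g$ acts by a scalar $\mu$ with $\mu^2=1$; then $(\mu-1)^2=0$ and $\mu=1$. If $g$ acted trivially on $R_3$, then $x_1w=g(x_1w)=x_2w$ for all $w\in R_3$, and perfectness would give $x_1=x_2$ in $R_1$. This is false, since the only linear relation in $R_1$ is $x_1+x_2+x_3+x_4=0$.

On the other side, the sets with $\Sigma(S)=3$ are $\{3\}$ and $\{1,2\}$, and the equivariant map $\Phi_0$ gives
\[
\operatorname{Tor}_0^A(N,\Bbbk)_3\cong\widetilde H^0(\operatorname{Sd}_{\{3\}}\Delta;\Bbbk)\oplus\widetilde H^1(\operatorname{Sd}_{\{1,2\}}\Delta;\Bbbk).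
\]
The complex $\operatorname{Sd}_{\{3\}}\Delta$ consists of the two points $123$ and $124$, both fixed by $g$, so $g$ acts trivially on the first summand. The complex $\operatorname{Sd}_{\{1,2\}}\Delta$ is a connected graph with $9$ vertices and $10$ edges, so its first homology has dimension $2$. A basis is given by the hexagons
\[
\zeta_k=[1,12]-[2,12]+[2,2k]-[k,2k]+[k,1k]-[1,1k],\qquad k=3,4,
\]
which are independent because only $\zeta_k$ passes through the vertex $k$. Exchanging $1$ and $2$ gives $g\zeta_k=-\zeta_k=\zeta_k$. So $g$ acts trivially on the homology and on its dual, the second summand.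

The two three-dimensional $\Bbbk G$-modules are therefore not isomorphic, although they have the same composition factors, as Proposition~\ref{prop:group}(a) guarantees.
\end{example}

\begin{thebibliography}{9}

\bibitem{bjorner}
Bj\"orner, Trans. AMS 260 (1980).

\bibitem{conjecture}
\emph{Further Work On A Conjecture On Stanley-Reisner Rings},
\texttt{https://www.ashleigh-adams.com/\allowbreak\_files/\allowbreak ugd/\allowbreak 63f74d\_838117961b6543c3\allowbreak 89e7571821855256.pdf}.

\end{thebibliography}
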